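# Cleanness of purely infinite simple rings: choosing a complement for $P$ in $R_R$

## A splitting $M=P\oplus A$ and the map that is $a$ on $A$ and $a-1$ on $P$

Let $R$ be an associative ring with identity, and let $M=R_R$ be $R$ regarded as a right module over itself. Every endomorphism of $M$ is left multiplication by an element of $R$ (an endomorphism $\varphi$ is $r\mapsto\varphi(1)r$), so we identify $R=\operatorname{End}(M)$. Under this identification units are automorphisms of $M$, and idempotents are projections. If $M=P\oplus A$, the projection $e$ onto $P$ along $A$ is an idempotent with $eR=P$ and $(1-e)R=A$, and every idempotent arises in this way.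

Fix $a\in R$ and a splitting $M=P\oplus A$ with its projection $e$ onto $P$ along $A$. What does $a-e$ do? On $A$, where $e$ is $0$, it acts as $a$. On $P$, where $e$ is the identity, it acts as $a-1$. So $a-e$ is the map $A\oplus P\to M$, $x+p\mapsto ax+(a-1)p$, and therefore
$$a-e\ \text{ is a unit}\iff a \text{ is injective on } A,\quad a-1\text{ is injective on }P,\quad M=aA\oplus(a-1)P. \tag{1}$$

The whole proof works with such splittings in one particular way: we choose $P$ first, adapted to $a$, and keep it fixed; then we move the complement $A$. The complements of a fixed $P$ form a large family. If $N$ is one complement, the others are exactly the graphs $\{n+g(n):n\in N\}$ of homomorphisms $g:N\to P$. Here is the check, since graphs will be used all the time. If $X\cap Y=0$ and $g:X\to Y$ is a homomorphism, then $\Gamma=\{x+g(x):x\in X\}$ satisfies $X\oplus Y=\Gamma\oplus Y$. Indeed $x+y=(x+g(x))+(y-g(x))$, and $x+g(x)\in Y$ forces $x\in X\cap Y=0$. Also $x\mapsto x+g(x)$ is an isomorphism $X\to\Gamma$. Conversely, if $X\oplus Y=\Gamma\oplus Y$, then for each $x\in X$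 there is exactly one $g(x)\in Y$ with $x+g(x)\in\Gamma$; then $g$ is a homomorphism and $\Gamma$ is its graph.

What is this for?

**Definition.** An element of $R$ is *clean* if it is the sum of a unit and an idempotent. The ring $R$ is *clean* if all its elements are clean.

A division ring is clean: a nonzero element is itself plus the idempotent $0$, and $0=(-1)+1$. The ring $\mathbb Z$ is not clean: its units are $\pm1$ and its idempotents $0,1$, so the clean elements are $-1,0,1,2$, and $3$ is not among them.

By (1), $a$ is clean exactly when $M$ has a splitting $P\oplus A$ with the three properties listed there. We want to find one for every $a$ in the following rings.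

**Definition.** Following Ara, Goodearl and Pardo, a simple unital ring $R$ is *purely infinite* if it is not a division ring and for each nonzero $x\in R$ there are $z,t\in R$ with $zxt=1$.

The simple ring $M_2(k)$, $k$ a field, is not purely infinite, because $zxt$ has rank at most $1$ when $x$ has rank $1$. For an example, let $V$ be a $k$-vector space of countably infinite dimension, $E=\operatorname{End}_k(V)$, $I\subset E$ the proper ideal of endomorphisms of finite rank, and $R=E/I$. Suppose $x\in E\setminus I$. A complement $U$ of $\ker x$ has infinite dimension, so there is an isomorphism $t:V\to U$. Then $xt$ is injective, so it has a left inverse $z$, and $zxt=1$. Hence every nonzero element of $R$ satisfies the condition, and in particular a nonzero ideal contains $1$, so $R$ is simple. It is not a division ring: a projection with infinite-dimensional kernel and image gives an idempotent $\neq 0,1$.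

The paper "f-Clean Rings and Rings Having Many Full Elements" is the source of the question: is every purely infinite simple ring clean? The answer is yes.

**Theorem A.** Every purely infinite simple ring is clean.

In fact one can say which conjugacy classes of idempotents occur.

**Theorem B.** Let $R$ be a purely infinite simple ring, let $a\in R$ and let $e_0\in R$ be an idempotent. There is a unit $v$ with $a-ve_0v^{-1}$ a unit if and only if

* $a$ is a unit, when $e_0=0$;
* $a-1$ is a unit, when $e_0=1$;
* when $e_0\ne0,1$: $a\notin\{0,1\}$, and if $a$ is an idempotent then $e_0R\cong(1-a)R$.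

In particular, if $a$ is not idempotent, then for every idempotent $e_0\ne0,1$, $a$ is the sum of a unit and *some* conjugate of $e_0$.

From now on $R$ is a purely infinite simple ring and $F$ is its center. $F$ is a field: for $0\ne c\in F$ the ideal $cR$ is $R$, so $c$ is a unit, and the inverse of a central unit is central. "Summand" means direct summand, and "fgp" means finitely generated projective right $R$-module, that is, a module isomorphic to a summand of some $R^n$. Summands of fgp modules are fgp. A map $\alpha:B\to C$ is *split injective* if it is injective and its image is a summand; if $\beta\alpha=1_B$ for some $\beta$, then $C=\alpha(B)\oplus\ker\beta$, so $\alpha$ is split injective.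

## Elements quadratic over the center

Before any machinery, let us settle the elements $a$ for which $1,a,a^2$ are linearly dependent over $F$. Here cleanness can be seen directly.

If $a\in F$, then $a$ is a unit, or $a=0=1+(-1)$. If $a\notin F$, then $1,a$ are independent, so the dependence can be solved for $a^2$:
$$a^2=\beta a+\alpha,\qquad \alpha,\beta\in F. \tag{2}$$

* If $\alpha\ne0$, then $\alpha^{-1}a(a-\beta)=1$ and all factors commute, so $a$ is a unit.
* If $\alpha=\beta=0$, then $a^2=0$, so $(1-a)(1+a)=1$ and $a=1+(a-1)$ is idempotent plus unit.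
* If $\alpha=0\ne\beta$, then $f=\beta^{-1}a$ satisfies $f^2=\beta^{-2}\beta a=f$, and $a=\beta f=(1-f)+\big(\beta f-(1-f)\big)$. The second term is a unit because $\big(\beta f-(1-f)\big)\big(\beta^{-1}f-(1-f)\big)=f+(1-f)=1$, and the factors commute.

So Theorem A holds for these $a$. Note the special case of an idempotent: $a=(1-a)+(2a-1)$ with $(2a-1)^2=1$. Here there is no freedom in the conjugacy class of the idempotent used. Suppose $a,e$ are idempotents and $u=a-e$ is a unit. Then $u(1-e)=a-ae=au$, so
$$a=u(1-e)u^{-1},\qquad 1-a=ueu^{-1}. \tag{3}$$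
This is where the condition in Theorem B comes from.

## Injectivity on both pieces, and why it does not suffice

A theorem of Ara says that a purely infinite simple ring is an *exchange ring*: for each $a$ there is an idempotent $\epsilon$ with $\epsilon\in Ra$ and $1-\epsilon\in R(1-a)$. It is sensible to try this first, so let us translate it into splittings. Put $A=\epsilon R$ and $P=(1-\epsilon)R$, and write $\epsilon=ra$, $1-\epsilon=s(1-a)$. For $m\in A$ we have $ram=\epsilon m=m$, and for $p\in P$ we have $s(1-a)p=p$. So $a$ is injective on $A$ and $a-1$ is injective on $P$; each image, $aA$ and $(a-1)P$, is even a summand of $M$, since $\epsilon r$ and $-(1-\epsilon)s$ are left inverses. Two of the three conditions in (1) hold.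

The third one, $M=aA\oplus(a-1)P$, is where this stops: the exchange property says nothing about how the two images lie relative to each other. Here is an instance. Let $f\neq0,1$ be an idempotent (one exists, by Lemma 1 below) and $zft=1$. Put $a=ft$. Then $za=1$, so $\epsilon=1$ is an allowed choice: $1=za\in Ra$ and $0\in R(1-a)$. It gives $A=M$, $P=0$ and $aA=aR\subseteq fR\ne M$. The splitting fails (1).

So we will not use the exchange theorem. Instead we choose $P$ so that $(a-1)P$ is under control, and then correct $A$. The correction needs a cancellation property for modules, which is the first thing to prove.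

## The group of nonzero finitely generated projectives

**Lemma 1.** (i) $R$ has an idempotent $\ne0,1$. (ii) For nonzero fgp $A,B$ there is a nonzero fgp $C$ with $B\cong A\oplus C$. (iii) The isomorphism classes $[A]$ of nonzero fgp modules form an abelian group $G$ under $\oplus$. Hence if $K,P$ are nonzero fgp and $K\oplus Z\cong P\oplus Z$ with $Z$ fgp, then $K\cong P$.

**Proof of (i).** Since $R$ is not a division ring, there is a nonunit $x\ne0$. Let $zxt=1$. Then $(xtz)(xtz)=x\,t(zxt)z=xtz$, and $z(xtz)xt=1$ shows $xtz\ne0$. If $xtz\ne1$ we are done. If $xtz=1$, consider $tzx$: we have $(tzx)(tzx)=t(zxt)zx=tzx$, and $x(tzx)tz=(xtz)(xtz)=1$, so it is a nonzero idempotent. It is not $1$, since otherwise $tz$ would be a two-sided inverse of $x$.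

**Proof of (ii).** The purpose is to show that any nonzero fgp module contains any other as a summand.

First, let $e\ne0$ be idempotent and $zet=1$. The map $R\to eR$, $r\mapsto etr$, has left inverse $m\mapsto zm$. So $eR\cong R\oplus(\text{something})$.

Apply this to both $e$ and $1-e$, where $e\ne0,1$. Since $R=eR\oplus(1-e)R$, we get $R\cong R^2\oplus D$ for some fgp $D$. Replacing one copy of $R$ on the right repeatedly gives $R\cong R^k\oplus D^{k-1}$ for all $k\ge1$.

Now let $A\oplus A'\cong R^n$. Then $R\cong R^{n+1}\oplus D^n\cong A\oplus C_1$ with $C_1=A'\oplus R\oplus D^n\ne0$. So every fgp module is isomorphic to a summand of $R$. In particular a nonzero fgp $B$ is isomorphic to some $eR$ with $e\ne0$, and $eR\cong R\oplus C_2$ by the first observation. Hence $B\cong A\oplus C_1\oplus C_2$, and $C=C_1\oplus C_2\ne0$.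

**Proof of (iii).** $G$ is a nonempty commutative semigroup, and by (ii) every equation $\alpha+\xi=\beta$ is solvable in $G$. Fix $\alpha$ and choose $0_\alpha$ with $\alpha+0_\alpha=\alpha$. Any $\beta$ has the form $\alpha+\delta$, so $\beta+0_\alpha=\beta$; thus $0_\alpha$ is an identity. Inverses exist by solvability. For the last claim, if $Z\ne0$ cancel $[Z]$ in $G$; if $Z=0$ there is nothing to prove. $\square$

The identity of $G$ is the class of a *nonzero* module. For example, in $R=E/I$ above, a decomposition $V=V_1\oplus V_2$ with $V_1\cong V\cong V_2$ gives $s_1,s_2,t_1,t_2\in E$ with $t_is_j=\delta_{ij}$ and $s_1t_1+s_2t_2=1$. Then $r\mapsto(t_1r,t_2r)$ is an isomorphism $R\to R^2$ with inverse $(r_1,r_2)\mapsto s_1r_1+s_2r_2$. So $[R]=2[R]$ and $[R]$ is the identity of $G$.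

What (iii) gives us is this: to know that a module $K$ with $K\oplus Z\cong P\oplus Z$, $P\ne0$, is isomorphic to $P$, we only have to exhibit *one nonzero element* of $K$.

## Moving the complement of $P$ when $M=P\oplus aP\oplus Z$

Suppose that $P$ is independent of its image, $M=P\oplus aP\oplus Z$, with $a$ injective on $P$. We ask when some complement $A$ of $P$ satisfies (1).

**Lemma 2.** Let $a\in R$ and suppose $M=P\oplus aP\oplus Z$ with $P\ne0$, $a$ injective on $P$, and $P+aM=M$. Suppose also that there is $0\ne n_0\in aP\oplus Z$ with $an_0\in P\oplus aP$. Then there is an idempotent $e\ne0,1$ with $eR=P$ and $a-e$ a unit.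

**Step 1: coordinates in which $(a-1)P$ disappears.** We want to reduce the last condition in (1) to a statement about a map into $P\oplus Z$. The map
$$P\oplus P\to P\oplus aP,\qquad (p,p')\mapsto p+(a-1)p'=(p-p')+ap',$$
is the isomorphism $(p,p')\mapsto p+ap'$ preceded by the invertible shear $(p,p')\mapsto(p-p',p')$. So it is an isomorphism. Hence $a-1$ is injective on $P$, and $P\oplus aP=P\oplus(a-1)P$, so
$$M=P\oplus(a-1)P\oplus Z.$$
Let $\rho=(\rho_P,\rho_Z):M\to P\oplus Z$ be the projection along $(a-1)P$. For $p\in P$ we have $ap=p+(a-1)p$, hence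
$$\rho(ap)=p. \tag{4}$$
Moreover $\ker\rho=(a-1)P$ and $\ker\rho_Z=P\oplus(a-1)P=P\oplus aP$.

**Step 2: what a change of complement does.** Here we compute the effect of replacing the complement $N=aP\oplus Z$ of $P$ by another one. Note $N\cong P\oplus Z$, since $a$ is injective on $P$. Define $\theta:N\to Z$ by $\theta(n)=\rho_Z(an)$. Let $g:N\to P$ be a homomorphism and $A=\{n+g(n):n\in N\}$, so that $M=P\oplus A$. By (4), $\rho(ag(n))=g(n)$, so
$$\rho\big(a(n+g(n))\big)=\big(\rho_P(an)+g(n),\ \theta(n)\big)\in P\oplus Z. \tag{5}$$
So $g$ lets us prescribe the $P$-coordinate completely, while the $Z$-coordinate $\theta$ does not depend on $g$. If the map (5) is an isomorphism from $N$ onto $P\oplus Z$, then $\rho\circ a|_A$ is an isomorphism from $A$ onto $P\oplus Z$, so $a$ is injective on $A$ and $aA$ is a complement of $\ker\rho=(a-1)P$. Thus all we need is a $g$ that makes (5) an isomorphism.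

**Step 3: $\theta$ is onto, with kernel isomorphic to $P$.** This is what is needed to complete $\theta$ to an isomorphism. We have $M=P+aM=P+aP+aN$. Apply $\rho_Z$, which kills $P$ and $aP$: $Z=\rho_Z(aN)=\theta(N)$. Since $Z$ is projective, $\theta$ splits: $N=K\oplus L$ with $K=\ker\theta$ and $\theta|_L:L\to Z$ an isomorphism. Therefore
$$K\oplus Z\cong N\cong P\oplus Z .$$
The element $n_0$ lies in $K$, because $an_0\in P\oplus aP=\ker\rho_Z$. So $K\ne0$, and Lemma 1(iii) gives an isomorphism $\kappa:K\to P$.

**Step 4: the choice of $g$.** We now make the $P$-coordinate in (5) equal to $\kappa$ on $K$ and $0$ on $L$. Put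
$$g(k+l)=\kappa(k)-\rho_P\big(a(k+l)\big),\qquad k\in K,\ l\in L .$$
Then (5) becomes $k+l\mapsto(\kappa(k),\theta(l))$, an isomorphism $N\to P\oplus Z$. By Step 2, $a$ is injective on $A$ and $M=aA\oplus(a-1)P$. By Step 1, $a-1$ is injective on $P$. Let $e$ be the projection onto $P$ along $A$. By (1), $a-e$ is a unit, and $eR=P$. Finally $e\ne0$ because $P\ne0$, and $e\ne1$ because $aP\ne0$ while $P\cap aP=0$. $\square$

The condition $P+aM=M$ cannot be dropped: for any $e$ with $eR=P$ we have $(a-e)M\subseteq aM+P$.

## Enlarging $P$ by a graph over what $aM$ misses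

Where will $P$ come from? Suppose we have found a nonzero $W$ with $W$, $aW$, $a^2W$ independent. One might take $P=W$. This can fail already at $P+aM=M$. For example, by the isomorphism $R\cong R^4\oplus D^3$ from the proof of Lemma 1 we can write $M=E_1\oplus E_2\oplus E_3\oplus E_4$ with $E_1\cong E_2\cong E_3\cong R$ and $E_4\cong R\oplus D^3\neq0$. Let $a$ map $E_1\to E_2\to E_3$ isomorphically and kill $E_3$ and $E_4$. With $W=E_1$, $aW=E_2$ and $a^2W=E_3$ we get $W+aM=E_1\oplus E_2\oplus E_3\ne M$. By the last remark no idempotent $e$ with $eR=E_1$ makes $a-e$ a unit.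

The part $E_4$ that is missed has to be put into $P$ somehow. Taking $P=E_1\oplus E_4$ does not work with Lemma 2 either, since $a$ kills $E_4$. The way out is to put a *graph* over $E_4$ into $P$: replace $q$ by $q+aj(q)$ with $j:E_4\to W$. This does not affect $P+aM$, because $aj(q)\in aM$. But $a$ maps $q+aj(q)$ to $aq+a^2j(q)$, and the summand $a^2W$ is free to receive an injective image. In general $aq$ may already have a component in $a^2W$; we subtract it in the choice of $j$.

**Lemma 3.** Let $a\in R$ and $M=W\oplus aW\oplus a^2W\oplus Q_1\oplus Q_2$ with $W\ne0$, $a^2$ injective on $W$, and $Q_2\subseteq aM$. Suppose there is $0\ne q_0\in Q_1$ with $aq_0\in W\oplus aW\oplus a^2W\oplus Q_1$. Then there is an idempotent $e\ne0,1$ with $a-e$ a unit and $eR\cong W\oplus Q_1$.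

**Step 1: the graph $G$ and the module $P$.** We define a $P$ to which Lemma 2 will apply. Let $\pi$ be the projection of $M$ onto $a^2W$ along the other summands. Since $a^2:W\to a^2W$ is an isomorphism, there is a homomorphism $T:Q_1\to W$ with
$$\pi(aq)=a^2T(q)\qquad(q\in Q_1).$$
Both $Q_1$ and $W$ are nonzero, so by Lemma 1(ii) there is a split injection $j_0:Q_1\to W$. Write $W=j_0(Q_1)\oplus W''$. Put
$$j=j_0-T,\qquad G=\{q+aj(q):q\in Q_1\},\qquad P=W\oplus G.$$
Since $aj(q)\in aW$, the module $G$ is a graph over $Q_1$ with values in $aW$. Hence $G\cong Q_1$ and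
$$W\oplus aW\oplus Q_1=W\oplus aW\oplus G. \tag{6}$$
In particular the sum $W+G$ is direct, and $P\cong W\oplus Q_1$. (The letter $G$ denotes this graph only in the present proof.)

**Step 2: $M=P\oplus aP\oplus Z$ with $a$ injective on $P$.** We compute $aG$. Write $aq=\tau(q)+a^2T(q)$, with $\tau(q)\in W\oplus aW\oplus Q_1\oplus Q_2$. Then
$$a\big(q+aj(q)\big)=\tau(q)+a^2T(q)+a^2j(q)=\tau(q)+a^2j_0(q). \tag{7}$$
As $a^2j_0$ is injective, $a$ is injective on $G$, and $H:=aG$ is the graph of the homomorphism $a^2j_0(Q_1)\to W\oplus aW\oplus Q_1\oplus Q_2$, $a^2j_0(q)\mapsto\tau(q)$. Since $a^2W=a^2j_0(Q_1)\oplus a^2W''$, we may replace $a^2j_0(Q_1)$ by $H$, and then $Q_1$ by $G$ using (6):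
$$\begin{aligned}M&=W\oplus aW\oplus Q_1\oplus Q_2\oplus H\oplus a^2W''\\&=(W\oplus G)\oplus(aW\oplus H)\oplus(Q_2\oplus a^2W'').\end{aligned}$$
Here $aP=aW+aG=aW\oplus H$. So $M=P\oplus aP\oplus Z$ with $Z=Q_2\oplus a^2W''$. If $a(w+g)=0$ with $w\in W$, $g\in G$, then $aw\in aW$ and $ag\in H$ both vanish, so $w=0$ and $g=0$. Thus $a$ is injective on $P$.

**Step 3: $P+aM=M$.** This is the second hypothesis of Lemma 2. The sum contains $W\subseteq P$, and it contains $aW$, $a^2W$ and $Q_2$, which lie in $aM$. It contains $Q_1$ because $q=(q+aj(q))-aj(q)\in G+aM$.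

**Step 4: the element $n_0$.** We need $0\ne n_0\in aP\oplus Z$ with $an_0\in P\oplus aP$. Take $n_0=aj_0(q_0)\in aW\subseteq aP$. It is nonzero, since $j_0$ is injective and $a$ is injective on $W$. By (7),
$$an_0=a^2j_0(q_0)=a\big(q_0+aj(q_0)\big)-\tau(q_0).$$
The first term lies in $aG\subseteq aP$. By the hypothesis on $q_0$, the vector $\tau(q_0)$ has no component in $Q_2$, so by (6) $\tau(q_0)\in W\oplus aW\oplus Q_1=W\oplus aW\oplus G\subseteq P\oplus aP$. Hence $an_0\in P\oplus aP$.

Lemma 2 now gives $e\ne0,1$ with $a-e$ a unit and $eR=P\cong W\oplus Q_1$. $\square$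

In the example above, with $W=E_1$, $Q_1=E_4$ and $Q_2=0$, we have $T=0$ and $\tau=0$, so $G=\{q+aj_0(q)\}$ and $aG=a^2j_0(E_4)\subseteq E_3$.

## Compressing $1,a,a^2$ by $m\mapsto ymx$

To use Lemma 3 we need a $W$ with $W,aW,a^2W$ independent. It will be enough to find $x,y$ with $yx=0$, $yax=0$, $ya^2x=1$. The obvious obstruction is a linear relation between $1,a,a^2$ over $F$; we show that it is the only one. We begin with two elements $1,b$.

**Lemma 4.** Let $b\in R\setminus F$. Then:

(a) there are $x,y$ with $yx=0$ and $ybx=1$;

(b) there are $x,y_1$ with $y_1x=1$ and $y_1bx=0$;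

(c) with $x$ as in (a), $M=xR\oplus bxR\oplus Q_0$ for some $Q_0$, and $r\mapsto xr$, $r\mapsto bxr$ are injective on $R$.

**Proof of (a).** It suffices to find an idempotent $e$ with $(1-e)be\ne0$: then choose $z,t$ with $z(1-e)bet=1$, and put $y=z(1-e)$, $x=et$, so that $yx=0$ and $ybx=1$.

Suppose instead that $(1-e)be=0$ for all idempotents $e$. Replacing $e$ by $1-e$ gives $eb(1-e)=0$. So $be=ebe=eb$, and $b$ commutes with all idempotents. Fix an idempotent $e\ne0,1$. For every $r$ the element $e+er(1-e)$ is an idempotent: expand its square, using $(1-e)e=0$. So $b$ commutes with it and with $e$, hence with $er(1-e)$. Likewise, starting from $1-e$, $b$ commutes with $(1-e)Re$. Hence $b$ commutes with sums of products of such elements, that is, with $eR(1-e)Re=eRe$, where we used $R(1-e)R=R$; and likewise with $(1-e)ReR(1-e)=(1-e)R(1-e)$. Since $R=eRe+eR(1-e)+(1-e)Re+(1-e)R(1-e)$, $b$ is central, a contradiction.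

**Proof of (b).** With $x,y$ from (a), put $y_1=yb-(yb^2x)y$. Then $y_1x=ybx-(yb^2x)yx=1$, and $y_1bx=yb^2x-(yb^2x)ybx=0$.

**Proof of (c).** With the same $x,y,y_1$, the map $R^2\to M$, $(r_0,r_1)\mapsto xr_0+bxr_1$, followed by $m\mapsto(y_1m,ym)$, is the identity: $y_1xr_0+y_1bxr_1=r_0$ and $yxr_0+ybxr_1=r_1$. So the first map is split injective. $\square$

To pass to more elements we will have to add two compressions without interference. That is the purpose of the next lemma.

**Lemma 5.** (a) Given $b_1,\dots,b_m\in R$ there are nonzero $t,v$ with $tb_jv=0$ for all $j$.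

(b) Given finitely many $b_j,c_j\in R$ there are $t,s,t',s'$ with $ts=1=t's'$, and $tb_js'=0$ and $t'c_js=0$ for all $j$.

**Proof of (a).** Induct on $m$; for $m=0$ take $t=v=1$. Let $t,v\ne0$ satisfy $tb_jv=0$ for $j<m$. If $tb_mv=0$ we are done. Otherwise let $z\,tb_mv\,w=1$, and choose nonzero $t_1,v_1$ with $t_1v_1=0$, for instance $f$ and $1-f$ with $f\ne0,1$ idempotent. The pair $t_1zt,\ vwv_1$ works: for $j<m$ the product $t_1z(tb_jv)wv_1$ is $0$, and for $j=m$ it is $t_1v_1=0$. Both are nonzero, since $(t_1zt)b_mvw=t_1$ and $ztb_m(vwv_1)=v_1$.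

**Proof of (b).** First make one pair for the $b_j$. By (a) choose nonzero $t_0,s_0$ with $t_0b_js_0=0$ for all $j$. There are $z,w$ with $zt_0w=1$; replacing $t_0$ by $zt_0$ keeps the equations and gives $t_0w=1$. Similarly, after multiplying $s_0$ on the right by a suitable element, $w's_0=1$ for some $w'$.

Now treat the $c_j$ inside the one-sided inverses. By (a) choose nonzero $\tau,\sigma$ with $\tau(w'c_jw)\sigma=0$ for all $j$. Normalize in the same way, so that $\tau\sigma_1=1$ and $\tau_1\sigma=1$ for some $\sigma_1,\tau_1$. Put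
$$t=\tau_1t_0,\quad s=w\sigma,\quad t'=\tau w',\quad s'=s_0\sigma_1 .$$
Then $ts=\tau_1(t_0w)\sigma=\tau_1\sigma=1$ and $t's'=\tau(w's_0)\sigma_1=\tau\sigma_1=1$. Also $tb_js'=\tau_1(t_0b_js_0)\sigma_1=0$ and $t'c_js=\tau(w'c_jw)\sigma=0$. $\square$

**Lemma 6.** If $a_0,\dots,a_n\in R$ are linearly independent over $F$, there are $x,y\in R$ with $ya_ix=0$ for $i<n$ and $ya_nx=1$.

*Proof.* Induct on $n$. For $n=0$ this is pure infiniteness, since $a_0\ne0$. Let $n\ge1$.

**Step 1: use $a_{n-1}$ as pivot.** By induction for $a_0,\dots,a_{n-1}$ choose $y,x$ with $ya_ix=0$ for $i<n-1$ and $ya_{n-1}x=1$. Put $b=ya_nx$. After this compression the list reads $0,\dots,0,1,b$, and we want to turn $1,b$ into $0,1$.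

If $b\notin F$, Lemma 4(a) gives $y_1,x_1$ with $y_1x_1=0$, $y_1bx_1=1$, and $(y_1y,\ xx_1)$ is as required.

If $b\in F$, a further compression cannot help, because it turns $1,b$ into $y_1x_1,\ b\,y_1x_1$. We use the scalar instead: replace $a_n$ by $a_n-ba_{n-1}$. The family stays independent. The desired conclusion is the same for the old and the new $a_n$, since it includes $ya_{n-1}x=0$ for the final pair. So we may assume from now on, for the pair just chosen,
$$ya_ix=0\ (i<n-1),\qquad ya_{n-1}x=1,\qquad ya_nx=0. \tag{8}$$

**Step 2: use $a_n$ as pivot.** We look for a second compression that sees $a_n$. By induction for the $n$ independent elements $a_0,\dots,a_{n-2},a_n$ choose $y',x'$ with $y'a_ix'=0$ for $i<n-1$ and $y'a_nx'=1$. Put $\mu=y'a_{n-1}x'$. Now the list reads $0,\dots,0,\mu,1$, and we want $\mu$ to become $0$.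

If $\mu\notin F$, Lemma 4(b) gives $y_2,x_2$ with $y_2x_2=1$, $y_2\mu x_2=0$, and $(y_2y',\ x'x_2)$ is as required.

**Step 3: if $\mu\in F$, combine the two compressions.** The aim is to subtract $\mu$ times (8) from the second compression. Apply Lemma 5(b) to $b_i=ya_ix'$ and $c_i=y'a_ix$, $0\le i\le n$, and put
$$Y=-\mu ty+t'y',\qquad X=xs+x's'.$$
The cross terms in $Ya_iX$ are $-\mu\,t(ya_ix')s'=0$ and $t'(y'a_ix)s=0$. So
$$Ya_iX=-\mu\,t(ya_ix)s+t'(y'a_ix')s'.$$
For $i<n-1$ this is $0$. For $i=n-1$ it is $-\mu ts+t'\mu s'=-\mu+\mu=0$, since $\mu$ is central. For $i=n$ it is $0+t's'=1$ by (8). $\square$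

## Theorem A when $1,a,a^2$ are independent over $F$

The dependent case was done by hand. Let $1,a,a^2$ be independent over $F$.

**Step 1: three independent copies of $R$.** We turn Lemma 6 into a decomposition of $M$. The lemma, applied to $1,a,a^2$, gives $x,y$ with $yx=0=yax$ and $ya^2x=1$. The map $R^3\to M$, $(r_0,r_1,r_2)\mapsto xr_0+axr_1+a^2xr_2$, followed by $m\mapsto(ya^2m,\,yam,\,ym)$, has the matrix
$$\begin{pmatrix}1&ya^3x&ya^4x\\0&1&ya^3x\\0&0&1\end{pmatrix}.$$
It is upper unitriangular, hence invertible. So the first map has a left inverse and is split injective: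
$$M=xR\oplus axR\oplus a^2xR\oplus Q_0,\qquad r\mapsto a^ixr\ \text{ injective on }R\ (i=0,1,2). \tag{9}$$

**Step 2: make room.** Lemma 3 needs $W\ne0$ and a nonzero $Q_1$, so we cut $R$ in two. Let $f\ne0,1$ be an idempotent and put $W=xfR$, $W'=x(1-f)R$. By the injectivity in (9), $a^ixR=a^iW\oplus a^iW'$ for $i=0,1,2$, and $a^2$ is injective on $W$. Put
$$Q_1=W'\oplus aW'\oplus a^2W'\oplus Q_0,\qquad Q_2=0 .$$
Then $M=W\oplus aW\oplus a^2W\oplus Q_1\oplus Q_2$, and $Q_1\ne0$ as $W'\cong(1-f)R\ne0$. Since $Q_2=0$, the condition on $q_0$ in Lemma 3 holds for any nonzero $q_0\in Q_1$. Lemma 3 gives an idempotent $e$ with $a-e$ a unit, so $a=e+(a-e)$ is clean. This proves Theorem A. $\blacksquare$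

## The conjugacy classes that occur: proof of Theorem B

**Step 1: from conjugacy to isomorphism.** We replace conjugacy of idempotents by isomorphism of right ideals. *For idempotents $e,e_0\ne0,1$: $e$ and $e_0$ are conjugate if and only if $eR\cong e_0R$.* If $e=ve_0v^{-1}$, left multiplication by $v$ maps $e_0R$ isomorphically onto $ve_0R=evR=eR$. Conversely let $eR\cong e_0R$. All the modules involved are nonzero, so in the group $G$ of Lemma 1
$$[(1-e)R]=[R]-[eR]=[R]-[e_0R]=[(1-e_0)R].$$
Thus $(1-e)R\cong(1-e_0)R$. The two isomorphisms $e_0R\to eR$ and $(1-e_0)R\to(1-e)R$ add up to an automorphism $v$ of $M$ with $ve_0=ev$, so $e=ve_0v^{-1}$.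

The cases $e_0=0$ and $e_0=1$ of the theorem are clear, since these idempotents are their only conjugates. So fix $e_0\ne0,1$. We have to decide when there is an idempotent $e\ne0,1$ with $eR\cong e_0R$ and $a-e$ a unit.

**Step 2: necessity.** We show that the stated condition on $a$ must hold. It restricts only idempotents $a$ (including $0$ and $1$), so let $a$ be idempotent and $u=a-e$ a unit. By (3), $1-a=ueu^{-1}$. If $a\in\{0,1\}$, then $e=u^{-1}(1-a)u=1-a\in\{0,1\}$, contrary to $e\ne0,1$. So $a\ne0,1$; and $e$ is conjugate to $1-a$, so $e_0R\cong eR\cong(1-a)R$.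

**Step 3: $a\in F\setminus\{0,1\}$.** Sufficiency for central $a$: here $e_0$ itself serves. Indeed $a-e_0=a(1-e_0)+(a-1)e_0$ is a unit, with inverse $a^{-1}(1-e_0)+(a-1)^{-1}e_0$.

**Step 4: $a$ idempotent, $a\ne0,1$, $e_0R\cong(1-a)R$.** Sufficiency for idempotents: take $e=1-a$. Then $a-e=2a-1$ squares to $1$, and $eR\cong e_0R$.

**Step 5: $a\notin F$ a unit, quadratic over $F$.** We apply Lemma 2 with $P$ a copy of $e_0R$; the quadratic relation supplies $n_0$. Let $a^2=\beta a+\alpha$ with $\alpha,\beta\in F$. By Lemma 4(c) with $b=a$, $M=xR\oplus axR\oplus Q_0$ with $r\mapsto xr$ and $r\mapsto axr$ injective. Put $P=xe_0R\cong e_0R$. Then $M=P\oplus aP\oplus Z$ with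
$$Z=x(1-e_0)R\oplus ax(1-e_0)R\oplus Q_0,$$
$a$ is injective on $P$, and $P+aM=M$ because $aM=M$. The element $n_0=axe_0\in aP$ is nonzero, and $an_0=a^2xe_0=\beta axe_0+\alpha xe_0\in P\oplus aP$. Lemma 2 gives an idempotent $e\ne0,1$ with $a-e$ a unit and $eR=P\cong e_0R$.

**Step 6: $a\notin F$ quadratic over $F$, neither a unit nor an idempotent.** We reduce to Step 5 by passing to $1-a$. Since $a$ is not a unit, $\alpha=0$ in (2), as we saw there. So $a^2=\beta a$, and $\beta\ne1$ because $a$ is not idempotent. With $c=(1-\beta)^{-1}$ we get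
$$(1-a)(1+ca)=1+(c-1-c\beta)a=1+\big(c(1-\beta)-1\big)a=1,$$
so $1-a$ is a unit (the factors commute). It is not central, and it is quadratic over $F$:
$$(1-a)^2=1-(2-\beta)a=(2-\beta)(1-a)+(\beta-1).$$
Step 5, applied to $1-a$ and the idempotent $1-e_0\ne0,1$, gives an idempotent $e'\ne0,1$ with $e'R\cong(1-e_0)R$ and $(1-a)-e'$ a unit. Then $a-(1-e')=-\big((1-a)-e'\big)$ is a unit. By the computation in $G$ from Step 1, $(1-e')R\cong e_0R$. So $e=1-e'$ is as required.

**Step 7: $1,a,a^2$ independent over $F$.** We use Lemma 3 again, but now choose $Q_1$ so that $W\oplus Q_1\cong e_0R$. Start from (9) and an idempotent $f\ne0,1$, with $W=xfR$, $W'=x(1-f)R$. In Theorem A we put all of $W'\oplus aW'\oplus a^2W'\oplus Q_0$ into $Q_1$. However, $Q_1$ only has to contain what is not already in $aM$, together with the element $q_0$ and room for $aq_0$; the rest may go to $Q_2$. This leaves a module $V$ of adjustable class.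

Since $R\oplus Q_0$ is a nonzero fgp module, $G$ contains a class $\gamma$ with
$$\gamma+[R\oplus Q_0]=[e_0R]. \tag{10}$$
By Lemma 1(ii) a nonzero module of class $\gamma$ is isomorphic to a summand $V$ of $W'\cong(1-f)R$. Write $W'=V\oplus V'$ and put
$$Q_1=W'\oplus aV\oplus Q_0,\qquad Q_2=aV'\oplus a^2W'\subseteq aM .$$
Then $M=W\oplus aW\oplus a^2W\oplus Q_1\oplus Q_2$, because $aW'=aV\oplus aV'$, and $a^2$ is injective on $W$. Take any $0\ne q_0\in V\subseteq W'\subseteq Q_1$; then $aq_0\in aV\subseteq Q_1$. Lemma 3 gives an idempotent $e\ne0,1$ with $a-e$ a unit and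
$$eR\cong W\oplus Q_1=W\oplus W'\oplus aV\oplus Q_0\cong R\oplus V\oplus Q_0\cong e_0R .$$
Here we used $W\oplus W'=xR\cong R$, $aV\cong V$, and (10).

**Step 8: all cases are covered.** Let $a$ satisfy the condition of the theorem for $e_0\ne0,1$. If $1,a,a^2$ are independent, use Step 7. If they are dependent, then $a\in F\setminus\{0,1\}$ (Step 3), or $a\notin F$ and (2) holds; in the latter situation $a$ is an idempotent $\neq 0,1$ with $e_0R\cong(1-a)R$ (Step 4), or a unit (Step 5), or neither a unit nor an idempotent (Step 6). The final sentence of the theorem follows, since a nonidempotent $a$ is neither $0$ nor $1$ and the condition on idempotents is void. $\blacksquare$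

## Classes versus individual idempotents

Theorem B is about conjugacy classes: it says that *some* member $e$ of an admissible class makes $a-e$ a unit, and not every member need do so. Let $a\ne0,1$ be idempotent. The admissible class is that of $1-a$, and it does contain a suitable idempotent, namely $1-a$ itself. By Lemma 1(ii) write $aR=X\oplus Y$ with $X\cong(1-a)R$, and let $e$ be the projection onto $X$ along $Y\oplus(1-a)R$. Then $ae=e=ea$ and $eR=X\cong(1-a)R$. Since $0\ne eR\subseteq aR\ne R$, we have $e\ne0,1$, so by Step 1 above $e$ is conjugate to $1-a$. But $(a-e)R\subseteq aR\ne R$, so $a-e$ is not a unit.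

In terms of (1): here $P=X$ lies inside $aR$, and $a-1$ kills $P$. In Lemma 2 this was excluded from the outset, by asking for $P$ and $aP$ to be independent with $a$ injective on $P$.
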